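\title{The number of Bousfield classes of spectra}

\begin{abstract}
Two spectra are Bousfield equivalent if the homology theories they represent vanish on the same spectra. By theorems of Ohkawa and of Dwyer and Palmieri there are at most $2^{2^{\aleph_0}}$ Bousfield classes. We show that this bound is attained. For a prime $p$ and each set $T$ of positive integers we construct a quotient $B_T$ of the Brown--Peterson spectrum with $\pi_*B_T=\mathbb F_p[v_j:j\in T]$, and we prove that all maps of all degrees from $B_T$ to $B_S$ are null exactly when $S\setminus T$ is infinite. Brown--Comenetz duality and an almost disjoint family of subsets of $\mathbb N$ turn this computation into the count. The same spectra embed the lattice of up-sets of $(\mathcal P(\mathbb N)/\mathrm{fin})\setminus\{0\}$ in the Bousfield lattice, and they show that the square-zero classes below $\langle H\mathbb F_p\rangle$ and the idempotent classes each number $2^{2^{\aleph_0}}$.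
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work in the stable homotopy category of spectra, with sphere spectrum $\mathbb S$. For spectra $E$ and $X$ we write $E_*(X)=\pi_*(E\wedge X)$ and $E^k(X)=[X,\Sigma^kE]$. The notation $[X,E]_*=0$ means that $E^k(X)=0$ for all $k\in\mathbb Z$, and $X=0$ means that $X$ is contractible.

A spectrum $X$ is \emph{$E_*$-acyclic} if $E_*(X)=0$, equivalently if $E\wedge X=0$. Two spectra are \emph{Bousfield equivalent} if they have the same acyclic spectra, and $\langle E\rangle$ denotes the equivalence class of $E$, its \emph{Bousfield class}. The class records what the homology theory $E_*$ fails to see and forgets everything else; for instance $E$, $\Sigma E$ and $E\vee E$ have the same class. We order classes by detecting power: $\langle E\rangle\le\langle E'\rangle$ if every $E'_*$-acyclic spectrum is $E_*$-acyclic. The least class is $\langle 0\rangle$ and the greatest is $\langle\mathbb S\rangle$. Since $X\wedge\bigvee_iE_i=\bigvee_i X\wedge E_i$, the class $\langle\bigvee_iE_i\rangle$ is the least upper bound of the classes $\langle E_i\rangle$.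

How many classes are there? A first lower bound comes from the primes. For primes $\ell,\ell'$ the spectrum $H\mathbb F_\ell\wedge H\mathbb F_{\ell'}$ has homotopy groups killed by both $\ell$ and $\ell'$, so it vanishes when $\ell\ne\ell'$, while $\pi_0(H\mathbb F_\ell\wedge H\mathbb F_\ell)=\mathbb F_\ell$. Hence, for a set $\Pi$ of primes, $H\mathbb F_\ell$ is acyclic for $\bigvee_{\ell'\in\Pi}H\mathbb F_{\ell'}$ exactly when $\ell\notin\Pi$, and these wedges give $2^{\aleph_0}$ distinct classes.

From above, no bound is visible in the definition, since spectra form a proper class. A bound comes from describing a homology theory by its behavior on finite spectra. For a finite spectrum $K$ and a class $c\in E_*(K)$, the \emph{annihilator} of $c$ is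
\[
\operatorname{ann}^E_K(c)=\{\,g\colon K\to L \mid L\text{ is finite and }E_*(g)(c)=0\,\},
\]
and the \emph{Ohkawa class} of $E$ consists of the annihilators of all classes $c\in E_*(K)$ with $K$ finite. To make this a set, choose a set $\mathcal F$ of representatives of the homotopy types of finite spectra and a set $\mathcal M$ of representatives, with domains and codomains in $\mathcal F$, of the homotopy classes of maps between finite spectra, and allow only $K,L\in\mathcal F$ and $g\in\mathcal M$.

\begin{theorem}[Ohkawa; Dwyer--Palmieri]\label{thm:upper}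
\begin{enumerate}
\item[(a)] Spectra with the same Ohkawa class are Bousfield equivalent.
\item[(b)] There are at most $2^{2^{\aleph_0}}$ Ohkawa classes, and hence at most $2^{2^{\aleph_0}}$ Bousfield classes.
\end{enumerate}
\end{theorem}

Part (a) is due to Dwyer and Palmieri. The number in (b) has a simple source: $\mathcal M$ is countable, an annihilator is a subset of $\mathcal M$, and an Ohkawa class is a set of such subsets. In particular the Bousfield classes form a partially ordered set with all joins, hence a complete lattice, the \emph{Bousfield lattice}.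

The problem, posed in \cite{depth}, is whether this bound can be lowered: \emph{is the cardinality of the set of Bousfield classes strictly less than $2^{2^{\aleph_0}}$?} One might well guess that it is. The bound counts all collections of subsets of a countable set, with no regard to which of them come from a spectrum, and a construction like the one above, which switches countably many independent pieces on or off, cannot produce more than $2^{\aleph_0}$ classes. The guess is wrong.

\begin{theorem}\label{thm:count}
In ZFC, there are exactly $2^{2^{\aleph_0}}$ Bousfield classes of spectra, and exactly $2^{2^{\aleph_0}}$ Ohkawa classes.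
\end{theorem}

The proof finds $2^{\aleph_0}$ independent pieces in place of the countably many primes. They are indexed by subsets of a countable set, and they are independent because the relevant spectra see these subsets only up to finite sets. Fix a prime $p$, and write $\mathbb N=\{1,2,\dots\}$, $\mathbb N_0=\mathbb N\cup\{0\}$ and $H=H\mathbb F_p$. In Section~\ref{sec:construction} we construct, for each $T\subseteq\mathbb N$, a quotient $B_T$ of the Brown--Peterson spectrum $BP$ with
\[
\pi_*B_T=\mathbb F_p[v_j:j\in T],\qquad |v_j|=2(p^j-1).
\]
Let $I$ denote Brown--Comenetz duality, recalled in Section~\ref{sec:counting}.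

\begin{theorem}\label{thm:maps}
For $S,T\subseteq\mathbb N$,
\[
B_T\wedge IB_S=0\iff [B_T,B_S]_*=0\iff S\setminus T\text{ is infinite}.
\]
\end{theorem}

For example, $B_\emptyset\simeq H$, so there is no nonzero map of any degree from $H\mathbb F_p$ to $B_S$ when $S$ is infinite; and if $S$ is the set of even and $T$ the set of odd positive integers, there are no nonzero maps in either direction between $B_S$ and $B_T$.

Theorem~\ref{thm:maps} also locates the new classes in the Bousfield lattice; this complement is not needed for Theorem~\ref{thm:count}. Write $S'\subseteq^*S$, and say that $S$ \emph{almost contains} $S'$, if $S'\setminus S$ is finite. The poset $\mathcal P(\mathbb N)/\mathrm{fin}$ is obtained from the subsets of $\mathbb N$, preordered by $\subseteq^*$, by identifying sets that almost contain each other; its least element $0$ is the class of the finite sets. The class $\langle E\wedge E\rangle$ depends only on $\langle E\rangle$: if $\langle E\rangle=\langle E'\rangle$, then $X\wedge E\wedge E=0$ if and only if $X\wedge E\wedge E'=0$, if and only if $X\wedge E'\wedge E'=0$. So it makes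 sense to call $\langle E\rangle$ \emph{square-zero} if $E\wedge E=0$, and to put $DL=\{\langle E\rangle:\langle E\wedge E\rangle=\langle E\rangle\}$.

\begin{theorem}\label{thm:lattice}
For a family $\mathcal U$ of infinite subsets of $\mathbb N$ put $E_{\mathcal U}=\bigvee_{S\in\mathcal U}IB_S$.
\begin{enumerate}
\item[(a)] For $S,S'\subseteq\mathbb N$, $\langle IB_S\rangle\le\langle IB_{S'}\rangle$ if and only if $S'\setminus S$ is finite. For families $\mathcal U,\mathcal V$ of infinite subsets of $\mathbb N$, $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$ if and only if each $S\in\mathcal U$ almost contains some $S'\in\mathcal V$. So the lattice of up-sets of $(\mathcal P(\mathbb N)/\mathrm{fin})\setminus\{0\}$ embeds in the Bousfield lattice, as an ordered set and preserving all joins.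
\item[(b)] Every $E_{\mathcal U}$ satisfies $\langle E_{\mathcal U}\rangle\le\langle H\mathbb F_p\rangle$ and $E_{\mathcal U}\wedge E_{\mathcal U}=0$. So there are exactly $2^{2^{\aleph_0}}$ square-zero Bousfield classes below $\langle H\mathbb F_p\rangle$.
\item[(c)] The set $DL$ has exactly $2^{2^{\aleph_0}}$ elements.
\end{enumerate}
\end{theorem}

Section~\ref{sec:counting} deduces Theorem~\ref{thm:count} from Theorem~\ref{thm:maps}, and Section~\ref{sec:small} shows the mechanism behind Theorem~\ref{thm:maps} in two cases that can be done by hand. Sections~\ref{sec:tools}--\ref{sec:maps} prove Theorem~\ref{thm:maps}, and Section~\ref{sec:lattice} proves Theorem~\ref{thm:lattice}.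

\section{Orthogonal families and duality}\label{sec:counting}

The example with primes used only the following pattern.

\begin{lemma}\label{lem:orthogonal}
Let $(X_\lambda)_{\lambda\in\Lambda}$ and $(Y_\lambda)_{\lambda\in\Lambda}$ be families of spectra such that $X_\lambda\wedge Y_\mu=0$ if and only if $\lambda\ne\mu$. Then the $2^{|\Lambda|}$ classes $\langle\bigvee_{\mu\in\Gamma}Y_\mu\rangle$, $\Gamma\subseteq\Lambda$, are pairwise distinct, and so are the classes $\langle\bigvee_{\lambda\in\Gamma}X_\lambda\rangle$.
\end{lemma}

\begin{proof}
The spectrum $X_\lambda\wedge\bigvee_{\mu\in\Gamma}Y_\mu=\bigvee_{\mu\in\Gamma}X_\lambda\wedge Y_\mu$ vanishes if and only if $\lambda\notin\Gamma$, so the class of $\bigvee_{\mu\in\Gamma}Y_\mu$ determines $\Gamma$. The hypothesis is symmetric in the two families.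
\end{proof}

To reach the upper bound it suffices to find such families with $|\Lambda|=2^{\aleph_0}$. The index set is supplied by Sierpi\'nski's construction.

\begin{lemma}\label{lem:ad}
There is a family $\mathcal D$ of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections.
\end{lemma}

\begin{proof}
Identify $\mathbb N$ with the set of finite binary strings, and assign to each infinite binary sequence the set of its initial segments. Two sequences that first differ in position $n$ share only the initial segments of length less than $n$.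
\end{proof}

The spectra $B_T$ cannot be paired with each other: they are connective with $\pi_0=\mathbb F_p$, so $\pi_0(B_T\wedge B_S)=\mathbb F_p\otimes\mathbb F_p\ne0$ for all $S,T$. What does vanish for many pairs is the group of maps, and Brown--Comenetz duality converts the vanishing of maps into the vanishing of a smash product.

Since $\mathbb Q/\mathbb Z$ is an injective abelian group, $X\mapsto\operatorname{Hom}(\pi_0X,\mathbb Q/\mathbb Z)$ is a cohomological functor, represented by a spectrum $I\mathbb S$. Let $\operatorname{Map}(X,Y)$ be the function spectrum, so that $\operatorname{Map}(X\wedge X',Y)=\operatorname{Map}(X,\operatorname{Map}(X',Y))$ and $\pi_{-k}\operatorname{Map}(X,Y)=Y^k(X)$. The \emph{Brown--Comenetz dual} of $E$ is $IE=\operatorname{Map}(E,I\mathbb S)$. It satisfies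
\[
[X,IE]=\operatorname{Hom}(\pi_0(X\wedge E),\mathbb Q/\mathbb Z),\qquad \pi_k(IE)=\operatorname{Hom}(\pi_{-k}E,\mathbb Q/\mathbb Z).
\]
The canonical map $E\to IIE$ is on homotopy groups, up to sign, the evaluation map into the double dual, so it is an equivalence if all groups $\pi_kE$ are finite.

\begin{lemma}\label{lem:duality}
Let $Y$ be a spectrum with finite homotopy groups. For every spectrum $X$, $X\wedge IY=0$ if and only if $[X,Y]_*=0$.
\end{lemma}

\begin{proof}
Every nonzero abelian group has a nonzero homomorphism to $\mathbb Q/\mathbb Z$, so a spectrum $Z$ vanishes if and only if $IZ$ does. For $Z=X\wedge IY$ we have $IZ=\operatorname{Map}(X,IIY)\simeq\operatorname{Map}(X,Y)$, whose homotopy groups are the groups $Y^k(X)$.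
\end{proof}

Each group $\pi_kB_S$ is finite, because the degrees $|v_j|$ are positive and tend to infinity. So Lemma~\ref{lem:duality} is the first equivalence in Theorem~\ref{thm:maps}.

\begin{proof}[Proof of Theorem~\ref{thm:count} from Theorem~\ref{thm:maps}]
Let $S,T\in\mathcal D$. If $S\ne T$, then $S\setminus T=S\setminus(S\cap T)$ is infinite, and if $S=T$ it is empty. By Theorem~\ref{thm:maps},
\begin{equation}\label{eq:orth}
B_T\wedge IB_S=0\iff S\ne T\qquad(S,T\in\mathcal D).
\end{equation}
Lemma~\ref{lem:orthogonal} gives $2^{|\mathcal D|}=2^{2^{\aleph_0}}$ distinct classes $\langle E_{\mathcal U}\rangle$, $\mathcal U\subseteq\mathcal D$. By Theorem~\ref{thm:upper}(a) there are at least as many Ohkawa classes as Bousfield classes, and by Theorem~\ref{thm:upper}(b) both numbers are at most $2^{2^{\aleph_0}}$.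
\end{proof}

\section{Two small cases}\label{sec:small}

It remains to understand why $[B_T,B_S]_*$ vanishes exactly when $S\setminus T$ is infinite. The reason is that each element of $S\setminus T$ pushes the lowest nonzero map into a higher degree, so that infinitely many of them push all maps out of sight.

\begin{example}[an algebraic model]\label{ex:koszul}
Let $\Gamma=\mathbb F_p[v_1,\dots,v_r]$, and for $T\subseteq\{1,\dots,r\}$ let $\Gamma_T=\Gamma/(v_j:j\notin T)$. To compute $\operatorname{Ext}_\Gamma^*(\Gamma_T,\Gamma_S)$, resolve $\Gamma_T$ by the Koszul complex on the $v_j$ with $j\notin T$ and apply $\operatorname{Hom}_\Gamma(-,\Gamma_S)$. The result is a tensor product over $\mathbb F_p$ of one complex for each variable $v_j$: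
\begin{itemize}
\item if $j\in T$, a nonzero vector space in degree $0$, namely $\mathbb F_p[v_j]$ or $\mathbb F_p$;
\item if $j\notin S\cup T$, the complex $\mathbb F_p\xrightarrow{0}\mathbb F_p$, with cohomology in degrees $0$ and $1$;
\item if $j\in S\setminus T$, the complex $\mathbb F_p[v_j]\xrightarrow{v_j}\mathbb F_p[v_j]$, with cohomology $\mathbb F_p$ in degree $1$ only.
\end{itemize}
By the K\"unneth theorem the lowest nonzero group is $\operatorname{Ext}^{s}$ with $s=|S\setminus T|$.
\end{example}

This model only concerns maps that are linear over the $v_j$, whereas Theorem~\ref{thm:maps} concerns all maps of spectra; already $[B_\emptyset,B_\emptyset]_*$ is the whole Steenrod algebra. The next example shows what replaces the Koszul computation. It is the case of a single variable, with the prime $p$ itself in the role of $v_j$.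

\begin{example}[the Bockstein]\label{ex:bockstein}
Let $A^k=[H,\Sigma^kH]$, and consider the cofiber sequence
\[
H\mathbb Z\xrightarrow{\,p\,}H\mathbb Z\xrightarrow{\,\rho\,}H\xrightarrow{\,\delta\,}\Sigma H\mathbb Z ,
\]
with Bockstein operation $\beta=\rho\delta\in A^1$. We compute $H\mathbb Z^*(H)$. The identity of $H$ has order $p$, so $p$ acts as zero on $H\mathbb Z^*(H)$. In the long exact sequence, $\rho\colon H\mathbb Z^k(H)\to A^k$ is therefore injective and $\delta\colon A^{k}\to H\mathbb Z^{k+1}(H)$ is surjective. It follows that $\operatorname{im}\rho=\operatorname{im}\rho\delta=\beta A$ and that $\ker\beta=\ker\delta=\operatorname{im}\rho=\operatorname{im}\beta$. Thus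
\[
H\mathbb Z^*(H)\cong\beta A\subseteq A .
\]
The maps from $H$ to $H\mathbb Z$ are detected in mod $p$ cohomology, they are the multiples of one operation, and so they vanish in degrees below $|\beta|=1$.
\end{example}

The general statement, Proposition~\ref{prop:key}, has the same shape. Each $v_f$ has its own Bockstein operation $q_f\in A$, of degree $d_f=|v_f|+1$, and for a finite set $F=\{f_1<\dots<f_r\}$ disjoint from $T$ we shall find
\[
B_F^*(B_T)\cong q_{f_1}\cdots q_{f_r}H^*(B_T)\subseteq H^*(B_T),
\]
which vanishes below degree $d_{f_1}+\dots+d_{f_r}$. What changes is the direction of the argument. In Example~\ref{ex:bockstein} the self-map $p$ of the target could be moved to the source, where it is null, and the exactness of $\beta$ was a consequence. The self-map $v_f$ of the target need not commute with an arbitrary map of spectra, so this move is not available. We argue in reverse: we prove by algebra in the dual Steenrod algebra that $q_f$ is exact on the relevant groups (Sections~\ref{sec:homology} and~\ref{sec:contractions}), and deduce that $v_f$ acts as zero (Lemma~\ref{lem:bockstein}).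

\section{Conventions and standard facts}\label{sec:tools}

From now on $H_*$ and $H^*$ denote mod $p$ homology and cohomology, and $d_j=2p^j-1$ for $j\ge0$; these numbers are odd and strictly increasing. The symbol $\pm$ denotes a sign that depends only on the degrees of the elements involved. No sign will be needed precisely.

\subsection*{Milnor sequences}
For a tower $\cdots\to Y_2\to Y_1$ of spectra there are exact sequences
\[
0\to\lim\nolimits^1Y_n^{k-1}(X)\to(\operatorname{holim}Y_n)^k(X)\to\lim Y_n^k(X)\to0 .
\]
Dually, if $X$ is the telescope (sequential homotopy colimit) of $X_1\to X_2\to\cdots$, then maps $X_n\to Y$ that are compatible up to homotopy extend to a map $X\to Y$. The same holds in the homotopy category of modules below.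

\subsection*{The Steenrod algebra and its dual}
Let $\mu\colon H\wedge H\to H$ be the product and $\iota$ the unit of $H$. Let $A=H^*H$, with composition product, and $A_*=H_*H=\pi_*(H\wedge H)$, with the graded commutative product coming from the ring spectrum $H\wedge H$. By Milnor's theorem,
\[
A_*=\begin{cases}\mathbb F_2[\zeta_1,\zeta_2,\dots],\quad |\zeta_i|=2^i-1, & p=2,\\[2pt]
\mathbb F_p[\xi_i:i\ge1]\otimes\Lambda[\tau_j:j\ge0],\quad |\xi_i|=2p^i-2,\ |\tau_j|=2p^j-1, & p\text{ odd}.\end{cases}
\]
Let $P_*=\mathbb F_2[\zeta_i^2:i\ge1]$ for $p=2$ and $P_*=\mathbb F_p[\xi_i:i\ge1]$ for $p$ odd. This subalgebra lies in even degrees. An element of $A_*$ is \emph{decomposable} if it is a sum of products of two elements of positive degree. In degree $d_j$ there is exactly one algebra generator, $\zeta_{j+1}$ or $\tau_j$, so the decomposables have codimension one in $A_{d_j}$.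

For $m\in H^k(X)$ and $y\in H_k(X)=\pi_k(H\wedge X)$ put $\langle m,y\rangle=\mu_*(1\wedge m)_*y\in\pi_0H=\mathbb F_p$, and put $\langle m,y\rangle=0$ if the degrees differ. This pairing identifies $H^k(X)$ with $\operatorname{Hom}(H_kX,\mathbb F_p)$ for every $X$, and $\langle mg,y\rangle=\langle m,g_*y\rangle$ for a map $g$ into $X$, where $g_*=(1\wedge g)_*$. In particular $A^k=\operatorname{Hom}(A_k,\mathbb F_p)$, and an operation $\theta\in A^k$ induces $\theta_*\colon A_*\to A_{*-k}$.

The map $y'\otimes y''\mapsto(1\wedge\mu\wedge1)_*(y'\wedge y'')$ is a ring isomorphism from the graded tensor product $A_*\otimes A_*$ to $\pi_*(H\wedge H\wedge H)$. The coproduct $\psi\colon A_*\to A_*\otimes A_*$ is induced by $1\wedge\iota\wedge1\colon H\wedge\mathbb S\wedge H\to H\wedge H\wedge H$ and is a ring homomorphism. We write $\psi(y)=\sum y'\otimes y''$ with homogeneous $y',y''$. The maps $\mu\wedge1$ and $1\wedge\mu$ are left inverse to $1\wedge\iota\wedge1$ and induce $\mu_*\otimes1$ and $1\otimes\mu_*$, where $\mu_*\colon A_*\to\mathbb F_p$ is the projection onto $A_0$. So for homogeneous $y$ the components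 of $\psi(y)$ in $A_0\otimes A_*$ and $A_*\otimes A_0$ are $1\otimes y$ and $y\otimes1$.

\begin{lemma}\label{lem:pairing}
For homogeneous $\theta',\theta\in A$ and $y\in A_*$,
\[
\langle\theta'\theta,y\rangle=\langle\theta',\theta_*y\rangle=\pm\sum\langle\theta',y'\rangle\langle\theta,y''\rangle,
\]
with a sign that depends only on $|\theta'|$ and $|\theta|$.
\end{lemma}

\begin{proof}
The first equality is the naturality of the pairing. For the second, apply $(1\wedge\mu)(1\wedge1\wedge\theta)$ to $\psi(y)$. Since $(1\wedge\mu)(1\wedge1\wedge\theta)(1\wedge\iota\wedge1)=1\wedge\theta$, the result is $\theta_*y$. On $y'\otimes y''$, associativity of $\mu$ gives $\pm y'\cdot\mu_*(\theta_*y'')=\pm y'\langle\theta,y''\rangle$, the sign coming from moving $\theta$ past $y'$. So $\theta_*y=\sum\pm y'\langle\theta,y''\rangle$. After pairing with $\theta'$ only the terms with $|y'|=|\theta'|$ and $|y''|=|\theta|$ remain, and they all carry the same sign.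
\end{proof}

\subsection*{Complex cobordism}
We use the following results of Quillen and Brown--Peterson; see \cite[\S4.1]{ravenel}. The ring $\pi_*MU_{(p)}$ is polynomial over $\mathbb Z_{(p)}$ on one generator in each positive even degree. The spectrum $BP$ is a retract of $MU_{(p)}$ by maps of homotopy ring spectra, and $\pi_*BP=\mathbb Z_{(p)}[v_1,v_2,\dots]$ with $|v_n|=2(p^n-1)$. Moreover $H^0(BP)=\mathbb F_p$, and any generator $BP\to H$ induces an injection $H_*BP\to A_*$ with image $P_*$.

\subsection*{Modules over $MU_{(p)}$}
To kill infinitely many homotopy classes coherently we need a good category of modules, and this is why we start from $MU_{(p)}$ and not from $BP$. In the framework of Hovey--Shipley--Smith and Schwede--Shipley, $R=MU_{(p)}$ is represented by a strictly commutative symmetric ring spectrum. The $R$-modules form a stable monoidal model category, with product $\wedge_R$, weak equivalences those of the underlying spectra, and cofibrant unit $R$. We use three consequences. If $N$ is cofibrant, then $N\wedge_R-$ preserves cofibrations and colimits and computes the derived product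 on cofibrant modules. A sequential colimit of cofibrations between cofibrant modules is cofibrant and is a telescope. In the homotopy category, maps $\Sigma^dR\to N$ are elements of $\pi_dN$. Finally, $H$ is a commutative $R$-algebra via $R\to H\mathbb Z_{(p)}\to H\mathbb F_p$. We write $\iota\colon R\to H$ and $\mu\colon H\wedge_RH\to H$ for its unit and product as well; the composite $H\wedge H\to H\wedge_RH\to H$ is the product of the ring spectrum $H$.

For $R$-modules $N,N'$ and classes $n\in H_*N$, $n'\in H_*N'$, we write $n\times n'$ for the image of the external product under $H_*(N\wedge N')\to H_*(N\wedge_RN')$. It satisfies $(g\wedge g')_*(n\times n')=\pm g_*n\times g'_*n'$ for module maps $g,g'$, and $n\times1=n$ under $N\wedge_RR=N$, where $1\in H_0R$ is the unit.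

\section{The spectra $B_T$}\label{sec:construction}

Regard $v_n\in\pi_*BP$ as an element of $\pi_*R$. It can be taken as a polynomial generator of $\pi_*R$. Indeed, the retraction $R\to BP$ is a ring map on homotopy and sends $v_n$ to $v_n$, which is not decomposable modulo $p$ in $\pi_*BP$; hence $v_n$ is nonzero in the one-dimensional space of indecomposables of $\pi_*R/p$ in its degree. So we may write $\pi_*R=\mathbb Z_{(p)}[x_1,x_2,\dots]$ with $|x_i|=2i$ and $x_{p^n-1}=v_n$. Put $v_0=p$, so that $d_j=|v_j|+1$ for all $j\ge0$, and let $G=\{p,x_1,x_2,\dots\}$, ordered as written.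

For $x\in G$ of degree $d$ choose a cofiber sequence in the homotopy category of $R$-modules
\[
\Sigma^dR\xrightarrow{\,x\,}R\xrightarrow{\,\eta\,}R/x\xrightarrow{\,\partial\,}\Sigma^{d+1}R .
\]
We arrange that $\eta$ is a cofibration of modules: represent the cofiber by a fibrant module, represent $\eta$ by a map out of the cofibrant module $R$, and factor this map as a cofibration followed by a trivial fibration. For a finite set $\Phi\subseteq G$ let $R/\Phi$ be the smash product over $R$ of the modules $R/x$, $x\in\Phi$, in the given order, with $R/\emptyset=R$. For $\Phi\subseteq\Phi'$ the maps $\eta$ in the missing factors give a cofibration $R/\Phi\to R/\Phi'$ of cofibrant modules, strictly functorial in $\Phi$. For arbitrary $J\subseteq G$ put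
\[
R/J=\operatorname{colim}_{\Phi\subseteq J\text{ finite}}R/\Phi .
\]
Since $J$ is countable, this colimit can be computed along an increasing sequence of finite sets with union $J$, so $R/J$ is cofibrant and is the telescope of that sequence. Since $\wedge_R$ preserves colimits, $R/(J\sqcup J')=R/J\wedge_RR/J'$, up to the canonical reordering of factors. For $J\subseteq J'$ the unit $R\to R/(J'\setminus J)$ gives a map $R/J\to R/J'$, strictly functorial in $J$.

\begin{lemma}\label{lem:homotopy}
For $J\subseteq G$ the unit $R\to R/J$ induces an isomorphism $\pi_*R/(J)\cong\pi_*(R/J)$.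
\end{lemma}

\begin{proof}
Let $\Phi$ be finite and $x\in G\setminus\Phi$, and assume the claim for $\Phi$. The ring $\pi_*R/(\Phi)$ is polynomial over $\mathbb Z_{(p)}$ or $\mathbb F_p$ on the remaining $x_i$, so it is a domain in which $x\ne0$. The cofiber sequence $\Sigma^{|x|}R/\Phi\xrightarrow{x}R/\Phi\to R/(\Phi\cup\{x\})$ therefore gives a short exact sequence of homotopy groups, which is the claim for $\Phi\cup\{x\}$. Homotopy groups commute with telescopes.
\end{proof}

\begin{definition}
Let $B=R/(G\setminus\{v_j:j\in\mathbb N_0\})$, and for $T\subseteq\mathbb N$ let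
\[
B_T=R/(G\setminus\{v_j:j\in T\})=B\wedge_RR/\{v_j:j\in\mathbb N_0\setminus T\}.
\]
For $W\subseteq T$ let $\rho_{T,W}\colon B_T\to B_W$ be the functorial map, and let $\varepsilon_T=\rho_{T,\emptyset}\colon B_T\to B_\emptyset$.
\end{definition}

By Lemma~\ref{lem:homotopy}, $\pi_*B=\mathbb Z_{(p)}[v_1,v_2,\dots]$, and the composite $BP\to R\to B$ sends each monomial in the $v_n$ to itself, so $B\simeq BP$. Likewise $\pi_*B_T=\mathbb F_p[v_j:j\in T]$, and $\rho_{T,W}$ induces the quotient by the ideal $(v_j:j\in T\setminus W)$. In particular $B_T$ is connective with finite homotopy groups, and $\pi_*B_\emptyset=\mathbb F_p$. The element $v_0=p$ is always killed, for two reasons: Lemma~\ref{lem:duality} needs finite homotopy groups, and Lemma~\ref{lem:towers}(b) below needs $|v_g|>0$.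

We abbreviate $W\cup\{f\}$ to $W\cup f$ and $S\setminus\{g\}$ to $S\setminus g$. For $f\in\mathbb N\setminus W$ we have $B_W=B_{W\cup f}\wedge_RR/v_f$. Smashing the cofiber sequence of $v_f$ with $B_{W\cup f}$ gives the basic cofiber sequence
\begin{equation}\label{eq:cofiber}
\Sigma^{|v_f|}B_{W\cup f}\xrightarrow{\,v_f\,}B_{W\cup f}\xrightarrow{\,\rho\,}B_W\xrightarrow{\,\delta\,}\Sigma^{d_f}B_{W\cup f},
\end{equation}
where $\rho=1\wedge\eta=\rho_{W\cup f,W}$ and $\delta=1\wedge\partial$. Functoriality gives $\varepsilon_W\rho=\varepsilon_{W\cup f}$. The composite $\rho\delta=1\wedge\eta\partial$ is the analog of the Bockstein in Example~\ref{ex:bockstein}. In the case $W=\emptyset$ we give it a name: for $f\in\mathbb N$,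
\[
q_f=1\wedge\eta\partial\colon B_\emptyset=B_{\{f\}}\wedge_RR/v_f\longrightarrow\Sigma^{d_f}B_\emptyset .
\]
For any $W$ with $f\notin W$ we have $\varepsilon_W=\rho_{W\cup f,\{f\}}\wedge1$ on $B_{W\cup f}\wedge_RR/v_f$. This map and $1\wedge\eta\partial$ act on different smash factors, so
\begin{equation}\label{eq:q}
\varepsilon_W\,\rho\,\delta=q_f\,\varepsilon_W,\qquad\text{equivalently}\qquad\varepsilon_{W\cup f}\,\delta=q_f\,\varepsilon_W\qquad(f\notin W).
\end{equation}
For a finite set $F=\{f_1<\dots<f_r\}\subset\mathbb N$ put $q_F=q_{f_1}\cdots q_{f_r}$ and $d_F=d_{f_1}+\dots+d_{f_r}$. The $q_f$ behave like exterior generators: $q_f^2=0$ because $\partial\eta=0$, and $q_iq_j=\pm q_jq_i$ because $q_i$ and $q_j$ act on different factors of $B_{\{i,j\}}\wedge_RR/v_i\wedge_RR/v_j$.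

\section{Adding and removing variables}\label{sec:variables}

This section contains the formal part of the argument. It compares maps into $B_W$ with maps into $B_{W\cup f}$ for an arbitrary source $X$, using only \eqref{eq:cofiber} and connectivity.

\begin{lemma}\label{lem:towers}
Let $S\subseteq\mathbb N$.
\begin{enumerate}
\item[(a)] If $W_1\subseteq W_2\subseteq\cdots$ are subsets of $S$ with $W_n\supseteq S\cap[1,n]$, then $B_S\simeq\operatorname{holim}_nB_{W_n}$.
\item[(b)] Let $g\in S$ and let $X$ be a spectrum. If $w_0,w_1,\dots$ are homogeneous elements of $B_S^*(X)$ with $w_n=v_gw_{n+1}$ for all $n$, then $w_0=0$.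
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\pi_*B_S\to\pi_*B_{W_n}$ is onto with kernel generated by elements $v_j$ with $j>n$, so it is an isomorphism in degrees below $|v_{n+1}|$. Thus in each degree the tower $\pi_kB_{W_n}$ is eventually constant with value $\pi_kB_S$, and its $\lim^1$ vanishes. The compatible maps $B_S\to B_{W_n}$ lift to a map $B_S\to\operatorname{holim}B_{W_n}$, which is an isomorphism on homotopy groups by the Milnor sequence.

(b) In the tower $\cdots\to\Sigma^{2|v_g|}B_S\xrightarrow{v_g}\Sigma^{|v_g|}B_S\xrightarrow{v_g}B_S$ the group $\pi_k$ of the $n$th stage vanishes for large $n$, because $B_S$ is connective and $|v_g|>0$. So the homotopy limit is contractible. The sequence $(w_n)$ is an element of $\lim_n(\Sigma^{n|v_g|}B_S)^k(X)$ with $k=|w_0|$, and this limit is a quotient of $(\operatorname{holim})^k(X)=0$.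
\end{proof}

\begin{lemma}\label{lem:monotone}
Let $X$ be a spectrum and $U\subseteq S\subseteq\mathbb N$.
\begin{enumerate}
\item[(a)] If $[X,B_U]_*=0$, then $[X,B_S]_*=0$.
\item[(b)] If $S\setminus U$ is finite and $[X,B_S]_*=0$, then $[X,B_U]_*=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose first that $S\setminus U$ is finite, and induct on its size. Let $g\in S\setminus U$. By induction $[X,B_{S\setminus g}]_*=0$, so the long exact sequence of \eqref{eq:cofiber} with $W=S\setminus g$ shows that $v_g$ is bijective on $B_S^*(X)$. Any homogeneous $w_0$ can then be divided by $v_g$ indefinitely, and $w_0=0$ by Lemma~\ref{lem:towers}(b). If $S\setminus U$ is infinite, let $W_n=U\cup(S\cap[1,n])$. Then $[X,B_{W_n}]_*=0$ by the finite case, and Lemma~\ref{lem:towers}(a) and the Milnor sequence give $[X,B_S]_*=0$.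

(b) If $g\in S$ and $[X,B_S]_*=0$, the long exact sequence of \eqref{eq:cofiber} gives $[X,B_{S\setminus g}]_*=0$. Remove the elements of $S\setminus U$ one at a time.
\end{proof}

Connectivity is essential in (a): the telescope $Y$ of $B_{\{g\}}\xrightarrow{v_g}\Sigma^{-|v_g|}B_{\{g\}}\to\cdots$ has $\pi_*Y=\mathbb F_p[v_g^{\pm1}]\neq0$, although the cofiber of $v_g$ on $Y$ is zero.

The next lemma is the converse to the reasoning in Example~\ref{ex:bockstein}. Note that $(\rho\delta)^2=0$, since $\delta\rho=0$.

\begin{lemma}\label{lem:bockstein}
Let $X$ be a spectrum, $W\subseteq\mathbb N$ and $f\in\mathbb N\setminus W$. Suppose that $\ker(\rho\delta)=\operatorname{im}(\rho\delta)$ on $B_W^*(X)$. Then $\rho\colon B_{W\cup f}^*(X)\to B_W^*(X)$ is injective with image $\operatorname{im}(\rho\delta)$.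
\end{lemma}

\begin{proof}
The long exact sequence of \eqref{eq:cofiber} and the hypothesis give
\[
\operatorname{im}\rho=\ker\delta\subseteq\ker\rho\delta=\operatorname{im}\rho\delta\subseteq\operatorname{im}\rho,
\]
so $\operatorname{im}\rho=\operatorname{im}\rho\delta$. Since $\ker\rho=\operatorname{im}v_f$, it remains to show that $v_f$ acts as zero on $B_{W\cup f}^*(X)$. We show that every multiple of $v_f$ is infinitely divisible by $v_f$. Let $y$ be homogeneous. Then $\rho y=\rho\delta z$ for some $z$, so $y-\delta z\in\ker\rho$ and $y=\delta z+v_fy'$ for some $y'$. As $v_f\delta=0$, we get $v_fy=v_f^2y'$. Starting from any homogeneous $y_0$ and iterating, we find $y_1,y_2,\dots$ with $v_fy_n=v_f^2y_{n+1}$. The elements $w_n=v_fy_n$ satisfy $w_n=v_fw_{n+1}$, so $v_fy_0=w_0=0$ by Lemma~\ref{lem:towers}(b).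
\end{proof}

With $W=\emptyset$ the lemma says: if $q_f$ is exact on $B_\emptyset^*(X)$, then $B_{\{f\}}^*(X)\cong q_fB_\emptyset^*(X)$. To iterate it for $X=B_T$ we must prove that $q_f$ is exact on the cohomology of $B_T$ and on subspaces of the form $q_{F'}H^*(B_T)$. For this we need to know $H^*(B_T)$ and the operations $q_f$ explicitly.

\section{The homology of $B_T$ inside $A_*$}\label{sec:homology}

Killing $v_j$ adds a cell of dimension $d_j$. The first point is that mod $p$ homology does not see the attaching map.

\begin{lemma}\label{lem:vzero}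
For $j\ge0$ and every $R$-module $N$, multiplication by $v_j$ is zero on $H_*N$.
\end{lemma}

\begin{proof}
For $j=0$ the map is $p$ times the identity of an $\mathbb F_p$-vector space. For $j\ge1$ the underlying map of spectra is $N\wedge\mathbb S^{|v_j|}\xrightarrow{1\wedge v_j}N\wedge R\to N$, so on homology it is $n\mapsto n\times h$, where $h\in H_*R$ is the Hurewicz image of $v_j$. This $h$ comes from the Hurewicz image $y\in H_*BP$ of $v_j\in\pi_*BP$. Under the injection $H_*BP\to H_*H$, the class $y$ goes to the Hurewicz image of an element of $\pi_{|v_j|}H=0$. So $y=0$ and $h=0$.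
\end{proof}

Taking $N=R$, we see that $\partial_*\colon H_*(R/v_j)\to H_{*-d_j}R$ is onto. Choose $\sigma_j\in H_{d_j}(R/v_j)$ with $\partial_*\sigma_j=1$. For a finite set $F=\{j_1<\dots<j_r\}\subseteq\mathbb N_0\setminus T$ and $c\in H_*B$, let $c\,\sigma_F\in H_*B_T$ be the image of $c\times\sigma_{j_1}\times\dots\times\sigma_{j_r}$ under the map $B\wedge_RR/\{v_j:j\in F\}\to B_T$.

\begin{lemma}\label{lem:splitting}
For each finite $F\subseteq\mathbb N_0\setminus T$ the map $c\mapsto c\,\sigma_F$ is injective on $H_*B$, and $H_*B_T$ is the direct sum of the subspaces $H_*(B)\,\sigma_F$.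
\end{lemma}

\begin{proof}
For a cofibrant module $N$, Lemma~\ref{lem:vzero} gives a short exact sequence
\[
0\to H_*N\xrightarrow{(1\wedge\eta)_*}H_*(N\wedge_RR/v_j)\xrightarrow{(1\wedge\partial)_*}H_{*-d_j}N\to0 .
\]
Since $(1\wedge\partial)_*(n\times\sigma_j)=\pm n$, the map $n\mapsto n\times\sigma_j$ is injective and its image is a complement to the image of $(1\wedge\eta)_*$. Starting from $N=B$ and adding the factors $R/v_j$, $j\in\mathbb N_0\setminus T$, in increasing order, we obtain the statement for each finite subproduct, compatibly with the maps between them. Homology commutes with telescopes.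
\end{proof}

The group $H_*B_\emptyset$ is abstractly $A_*$, but we want to use the ring structure of $A_*$, and no ring structure on $B_\emptyset$ has been constructed. We therefore build an equivalence $B_\emptyset\to H$ factor by factor, so that external products of the $\sigma_j$ become products in $A_*$.

For each $x\in G$ the composite $\iota x\in\pi_{|x|}H$ is zero, so there is a map $e_x\colon R/x\to H$ in the homotopy category of $R$-modules with $e_x\eta=\iota$. For finite $\Phi\subseteq G$ let $e_\Phi\colon R/\Phi\to H$ be the smash product of the $e_x$, $x\in\Phi$, followed by the iterated product of $H$. As $H$ is associative, commutative and unital, $e_{\Phi\sqcup\Phi'}=\mu(e_\Phi\wedge e_{\Phi'})$, and $e_{\Phi'}$ restricts to $e_\Phi$ for $\Phi\subseteq\Phi'$. Extending over the telescope gives a map $e\colon B_\emptyset=R/G\to H$ that restricts to $e_\Phi$ on the stages of an exhausting sequence, and hence on every finite $\Phi$. It preserves the unit and both sides have homotopy $\mathbb F_p$ in degree $0$, so $e$ is an equivalence. \emph{From now on we identify $B_\emptyset$ with $H$ by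 means of $e$.} Then $q_f\in A^{d_f}$ and $\varepsilon_T\in H^0(B_T)$. Put
\[
a_j=(e_{v_j})_*\sigma_j\in A_{d_j}\quad(j\ge0),\qquad a_F=\prod_{j\in F}a_j\quad(F\subset\mathbb N_0\text{ finite}).
\]

\begin{proposition}\label{prop:homology}
\begin{enumerate}
\item[(a)] $A_*=\bigoplus_FP_*a_F$, the sum over finite $F\subset\mathbb N_0$, and each map $P_*\to P_*a_F$, $c\mapsto c\,a_F$, is bijective.
\item[(b)] The map $(\varepsilon_T)_*\colon H_*B_T\to A_*$ is injective with image $M_T=\bigoplus_{F\cap T=\emptyset}P_*a_F$. Dually, $\varepsilon_T^*\colon A\to H^*B_T$, $\theta\mapsto\theta\varepsilon_T$, is a surjective map of left $A$-modules whose kernel is $M_T^\perp=\{\theta:\langle\theta,M_T\rangle=0\}$.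
\item[(c)] If $f\in\mathbb N\setminus T$, then $a_fM_T\subseteq M_T$.
\item[(d)] For $f\in\mathbb N$ and $c\in P_*$, $(q_f)_*(c\,a_F)=\pm c\,a_{F\setminus f}$ if $f\in F$, and $(q_f)_*(c\,a_F)=0$ if $f\notin F$.
\item[(e)] For $f\in\mathbb N$, the functional $q_f$ on $A_{d_f}$ vanishes on decomposables, and $\langle q_f,a_f\rangle=\pm1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The restriction of $e$ to $B\simeq BP$ preserves the unit, so it is a generator of $H^0(B)=\mathbb F_p$ and maps $H_*B$ isomorphically onto $P_*$; write $c\mapsto\bar c$. Let $c\in H_*B$ and let $F\subset\mathbb N_0$ be finite. Since $B$ is a telescope, $c$ comes from a class $c_0\in H_*(R/\Phi)$ for a finite subproduct $R/\Phi$ of $B$, and $\bar c=(e_\Phi)_*c_0$. On $R/\Phi\wedge_RR/\{v_j:j\in F\}$ the map $e$ is the product of $e_\Phi$ and the $e_{v_j}$, and an external product over $R$ followed by $\mu_*$ is the product in $A_*$. Hence $e_*(c\,\sigma_F)=\pm\bar c\,a_F$. Now apply the isomorphism $e_*$ to the decomposition of Lemma~\ref{lem:splitting} for $T=\emptyset$.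

(b) By functoriality of the maps $R/J\to R/J'$, the map $(\varepsilon_T)_*$ sends $c\,\sigma_F\in H_*B_T$ to $c\,\sigma_F=\pm\bar c\,a_F\in H_*B_\emptyset$. So it maps the summands of Lemma~\ref{lem:splitting} isomorphically onto the summands $P_*a_F$ with $F\cap T=\emptyset$. The map $\varepsilon_T^*$ is the linear dual, since $\langle\theta\varepsilon_T,y\rangle=\langle\theta,(\varepsilon_T)_*y\rangle$, and it commutes with left composition by operations.

(c) Let $F\cap T=\emptyset$ and $c\in P_*$. If $f\notin F$, then $a_f\,c\,a_F=\pm c\,a_{F\cup f}$, and $F\cup f$ is disjoint from $T$ because $f\notin T$. If $f\in F$, then $a_f\,c\,a_F=\pm c\,a_f^2\,a_{F\setminus f}$, and $a_f^2\in P_*$: for $p=2$ every square in $\mathbb F_2[\zeta_1,\zeta_2,\dots]$ is a polynomial in the $\zeta_i^2$, and for $p$ odd $a_f^2=0$ because $|a_f|$ is odd.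

(d) Use $B_\emptyset=B_{\{f\}}\wedge_RR/v_f$ and $q_f=1\wedge\eta\partial$, and let $c=\bar b$ with $b\in H_*B$. If $f\in F$, then $b\,\sigma_F=\pm(b\,\sigma_{F\setminus f})\times\sigma_f$, which is sent to $\pm(b\,\sigma_{F\setminus f})\times\eta_*1=\pm b\,\sigma_{F\setminus f}$. If $f\notin F$, then $b\,\sigma_F=(b\,\sigma_F)\times\eta_*1$, which is sent to zero because $\partial\eta=0$.

(e) By (a), the elements $c\,a_F$ of degree $d_f$, with $c$ a monomial in $P_*$, form a basis of $A_{d_f}$, and $a_f$ is one of them. We have $\langle q_f,y\rangle=\mu_*((q_f)_*y)$. By (d) this is $\pm1$ for $y=a_f$. For any other basis element it is zero, since $f\in F$ and $|c\,a_F|=d_f$ force $c=1$ and $F=\{f\}$. These other basis elements are decomposable: $F\ne\emptyset$ because $d_f$ is odd and $P_*$ is even, and if $c=1$ and $F=\{j\}$ then $d_j=d_f$ and $j=f$; so $|c|>0$ or $|F|\ge2$. Their span has codimension one and lies in the space of decomposables, which also has codimension one. The two spaces coincide, and $q_f$ vanishes on them.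
\end{proof}

\begin{remark}
The functionals on $A_{d_f}$ that vanish on decomposables form a line, spanned by the Milnor primitive $Q_f$ dual to $\tau_f$, or to $\zeta_{f+1}$ if $p=2$, in the monomial basis. So (e) says that $q_f$ is a unit multiple of $Q_f$, whatever choices were made in the construction.
\end{remark}

\section{Contracting homotopies}\label{sec:contractions}

Proposition~\ref{prop:homology}(d) describes $(q_f)_*$ as a partial derivative with respect to $a_f$, which looks like the exactness we want. It is on the wrong side. By Lemma~\ref{lem:pairing}, $(q_f)_*$ is dual to \emph{right} multiplication $\theta\mapsto\theta q_f$ on $A$, whereas by \eqref{eq:q} the operator $\rho\delta$ on maps out of $B_T$ corresponds to \emph{left} multiplication by $q_f$ on $H^*B_T=A/M_T^\perp$. The dual of left multiplication by $q_i$ is the operator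
\[
D_i\colon A_*\to A_{*-d_i},\qquad D_i(y)=\sum\langle q_i,y'\rangle\,y''\qquad(i\in\mathbb N),
\]
since Lemma~\ref{lem:pairing} gives $\langle q_i\theta,y\rangle=\pm\langle\theta,D_iy\rangle$. We do not compute $D_i$. It is enough to know that it is a derivation and to know its values on those $a_f$ where degrees decide them. The principle is that if $D$ is a derivation with $D(a)=1$, then $D(ay)\mp aD(y)=y$, so multiplication by $a$ is a contracting homotopy for $D$.

\begin{lemma}\label{lem:derivation}
For $i,f\in\mathbb N$ and homogeneous $y,z\in A_*$,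
\[
D_i(yz)=D_i(y)z\pm yD_i(z),\qquad D_f(a_f)=\pm1,\qquad D_i(a_f)=0\ \text{ if }i>f .
\]
\end{lemma}

\begin{proof}
Since $\psi$ is a ring map, $D_i(yz)=\sum(-1)^{|y''||z'|}\langle q_i,y'z'\rangle\,y''z''$. By Proposition~\ref{prop:homology}(e), only terms with $|z'|=0$ or $|y'|=0$ contribute, and not both degrees vanish since $d_i>0$. The component of $\psi(z)$ with $|z'|=0$ is $1\otimes z$, and these terms add up to $D_i(y)z$. The component of $\psi(y)$ with $|y'|=0$ is $1\otimes y$, and these terms add up to $(-1)^{|y|d_i}yD_i(z)$. The component of $\psi(a_f)$ in $A_{d_f}\otimes A_0$ is $a_f\otimes1$, so $D_f(a_f)=\langle q_f,a_f\rangle=\pm1$. For $i>f$ the element $D_i(a_f)$ has negative degree $d_f-d_i$.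
\end{proof}

For $i<f$ the element $D_i(a_f)$ has positive degree and the argument says nothing about it. This asymmetry dictates the order of the induction in the next section.

For $f\in\mathbb N$ let $h_f\colon A^k\to A^{k-d_f}$ be dual to multiplication by $a_f$, that is, $\langle h_f\theta,y\rangle=\langle\theta,a_fy\rangle$.

\begin{proposition}\label{prop:contraction}
Let $f\in\mathbb N\setminus T$. Then $h_f$ induces an operator on $H^*B_T$ that lowers degrees by $d_f$, and for homogeneous $m\in H^*B_T$,
\begin{equation}\label{eq:h}
h_fq_im=\pm q_ih_fm\quad(i>f),\qquad h_fq_fm=\pm q_fh_fm\pm m .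
\end{equation}
\end{proposition}

\begin{proof}
Let $\theta\in A$ and $y\in A_*$ be homogeneous and $i\ge f$. By Lemma~\ref{lem:derivation},
\begin{align*}
\langle h_fq_i\theta,y\rangle&=\langle q_i\theta,a_fy\rangle=\pm\langle\theta,D_i(a_fy)\rangle=\pm\langle\theta,D_i(a_f)\,y\rangle\pm\langle\theta,a_fD_iy\rangle,\\
\langle q_ih_f\theta,y\rangle&=\pm\langle h_f\theta,D_iy\rangle=\pm\langle\theta,a_fD_iy\rangle .
\end{align*}
Inserting $D_i(a_f)=0$ for $i>f$ and $D_f(a_f)=\pm1$ gives \eqref{eq:h} in $A$. If $\theta\in M_T^\perp$ and $y\in M_T$, then $\langle h_f\theta,y\rangle=\langle\theta,a_fy\rangle=0$ by Proposition~\ref{prop:homology}(c); this is where $f\notin T$ is used. So $h_f$ preserves $M_T^\perp$ and descends to $A/M_T^\perp=H^*B_T$. Since $\varepsilon_T^*$ is $A$-linear and onto, the relations descend too.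
\end{proof}

\begin{remark}
If $f\in T$, no such operator exists. By \eqref{eq:q}, $q_f\varepsilon_T=q_f\varepsilon_{T\setminus f}\rho=\varepsilon_T\delta\rho=0$, while the nonzero class $\varepsilon_T\in H^0B_T$ is not in $q_fH^*B_T$ for degree reasons. So $q_f$ is not exact on $H^*B_T$.
\end{remark}

\section{Maps from $B_T$ to $B_S$}\label{sec:maps}

\begin{proposition}\label{prop:key}
Let $F\subset\mathbb N$ be finite with $F\cap T=\emptyset$. Then composition with $\varepsilon_F$ gives an injective map $B_F^*(B_T)\to B_\emptyset^*(B_T)=H^*B_T$ with image $q_FH^*B_T$. In particular $B_F^k(B_T)=0$ for $k<d_F$.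
\end{proposition}

\begin{proof}
We induct on $|F|$; for $F=\emptyset$ the map is the identity. Let $f=\min F$ and $F'=F\setminus f$, so that $q_F=q_fq_{F'}$. By induction $\varepsilon_{F'}$ identifies $B_{F'}^*(B_T)$ with $C=q_{F'}H^*B_T$, and by \eqref{eq:q} with $W=F'$ it carries $\rho\delta$ to the restriction of $q_f$ to $C$.

We check that $q_f$ is exact on $C$. The contraction $h_f$ acts on $H^*B_T$ because $f\notin T$, and the point is that it must preserve $C$. All elements of $F'$ exceed $f$, so the first relation in \eqref{eq:h} gives $h_fq_{F'}m=\pm q_{F'}h_fm$, and $h_fC\subseteq C$. If $n\in C$ is homogeneous and $q_fn=0$, the second relation gives $n=\pm q_fh_fn\in q_fC$. Thus $\ker(\rho\delta)\subseteq\operatorname{im}(\rho\delta)$ on $B_{F'}^*(B_T)$, and the reverse inclusion holds because $(\rho\delta)^2=0$.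

By Lemma~\ref{lem:bockstein}, $\rho\colon B_F^*(B_T)\to B_{F'}^*(B_T)$ is injective with image $\operatorname{im}(\rho\delta)$. Hence $\varepsilon_F=\varepsilon_{F'}\rho$ is injective with image $q_fC=q_FH^*B_T$. The last claim holds because $H^*B_T$ vanishes in negative degrees, $B_T$ being connective, and $q_F$ raises degrees by $d_F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:maps}]
The first equivalence is Lemma~\ref{lem:duality}. We prove the second.

Suppose that $U=S\setminus T$ is infinite, and let $U_n=U\cap[1,n]$. By Proposition~\ref{prop:key}, $B_{U_n}^k(B_T)=0$ for $k<d_{U_n}$, and $d_{U_n}\to\infty$ because $U$ is infinite. So in each fixed degree the tower $B_{U_n}^k(B_T)$ is eventually zero, and its $\lim$ and $\lim^1$ vanish. Since $B_U\simeq\operatorname{holim}B_{U_n}$ by Lemma~\ref{lem:towers}(a), the Milnor sequence gives $[B_T,B_U]_*=0$. Lemma~\ref{lem:monotone}(a) restores the variables in $S\cap T$ and gives $[B_T,B_S]_*=0$.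

Suppose that $F=S\setminus T=\{f_1<\dots<f_r\}$ is finite, and let $W=S\cap T$. As in Example~\ref{ex:koszul}, a nonzero map is obtained by projecting away the variables outside $S$ and paying one boundary map for each element of $F$. Let $\phi$ be the composite
\[
B_T\xrightarrow{\rho_{T,W}}B_W\xrightarrow{\,\delta\,}\Sigma^{d_{f_r}}B_{W\cup f_r}\xrightarrow{\,\delta\,}\cdots\xrightarrow{\,\delta\,}\Sigma^{d_F}B_S ,
\]
in which the boundary maps of \eqref{eq:cofiber} adjoin $f_r,f_{r-1},\dots,f_1$ in turn. Applying the second form of \eqref{eq:q} $r$ times, we get $\varepsilon_S\phi=\pm q_{f_1}\cdots q_{f_r}\varepsilon_W\rho_{T,W}=\pm q_Fu$, where $u=\varepsilon_T\in H^0B_T$. The class $u$ is nonzero because it is nonzero on $\pi_0$. For $1\le s\le r$ let $m_s=q_{f_{s+1}}\cdots q_{f_r}u$, so that $m_r=u$. Since $f_s\notin T$, the relations \eqref{eq:h} give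
\[
h_{f_s}q_{f_s}m_s=\pm m_s\pm q_{f_s}h_{f_s}m_s,\qquad h_{f_s}m_s=\pm q_{f_{s+1}}\cdots q_{f_r}h_{f_s}u=0,
\]
the last equality because $h_{f_s}u$ has negative degree. As $q_Fu=q_{f_1}m_1$ and $m_s=q_{f_{s+1}}m_{s+1}$, it follows that $h_{f_r}\cdots h_{f_1}q_Fu=\pm u\ne0$. Hence $\varepsilon_S\phi\neq0$ and $\phi\ne0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:count} as well.

\section{Position in the Bousfield lattice}\label{sec:lattice}

\begin{proof}[Proof of Theorem~\ref{thm:lattice}(a)]
Suppose that $S'\setminus S$ is finite and $X\wedge IB_{S'}=0$. Then $[X,B_{S'}]_*=0$ by Lemma~\ref{lem:duality}. Since $S'\setminus(S\cap S')=S'\setminus S$ is finite, Lemma~\ref{lem:monotone}(b) gives $[X,B_{S\cap S'}]_*=0$, and Lemma~\ref{lem:monotone}(a) gives $[X,B_S]_*=0$. So $X\wedge IB_S=0$, and $\langle IB_S\rangle\le\langle IB_{S'}\rangle$. If $S'\setminus S$ is infinite, then $B_S\wedge IB_{S'}=0$ and $B_S\wedge IB_S\ne0$ by Theorem~\ref{thm:maps}, so $\langle IB_S\rangle\not\le\langle IB_{S'}\rangle$.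

If every $S\in\mathcal U$ almost contains some $S'\in\mathcal V$, then $\langle IB_S\rangle\le\langle IB_{S'}\rangle\le\langle E_{\mathcal V}\rangle$ for each $S\in\mathcal U$, and $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$ because $\langle E_{\mathcal U}\rangle$ is the join of the $\langle IB_S\rangle$. Conversely, let $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$ and $S\in\mathcal U$. The spectrum $B_S\wedge E_{\mathcal U}$ has the nonzero summand $B_S\wedge IB_S$, so $B_S\wedge E_{\mathcal V}\ne0$. Then $B_S\wedge IB_{S'}\ne0$ for some $S'\in\mathcal V$, which means that $S'\setminus S$ is finite.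

An up-set of $(\mathcal P(\mathbb N)/\mathrm{fin})\setminus\{0\}$ is the same as a family $\mathcal U$ of infinite sets such that $S'\in\mathcal U$ and $S'\subseteq^*S$ imply $S\in\mathcal U$. For two such families, the condition that each $S\in\mathcal U$ almost contains a member of $\mathcal V$ says that $\mathcal U\subseteq\mathcal V$. So $\mathcal U\mapsto\langle E_{\mathcal U}\rangle$ is an order embedding. The join of up-sets $\mathcal U_i$ is their union, and both $\langle E_{\bigcup_i\mathcal U_i}\rangle$ and the join of the $\langle E_{\mathcal U_i}\rangle$ equal the join of the classes $\langle IB_S\rangle$, $S\in\bigcup_i\mathcal U_i$.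
\end{proof}

The finite sets are excluded from $\mathcal U$ for a reason: by (a), a finite $S$ has $\langle IB_S\rangle=\langle IB_\emptyset\rangle=\langle H\rangle$, since $IB_\emptyset$ has homotopy $\mathbb F_p$ in degree $0$, and $H\wedge H\ne0$.

\begin{proof}[Proof of Theorem~\ref{thm:lattice}(b)]
Fix $S'\subseteq\mathbb N$. The groups $\pi_kIB_{S'}=\operatorname{Hom}(\pi_{-k}B_{S'},\mathbb Q/\mathbb Z)$ are finite $p$-groups and vanish for $k>0$. The spectrum $IB_{S'}$ is the telescope of its connective covers $\tau_{\ge-n}IB_{S'}$. Each cover has finitely many nonzero homotopy groups, all finite $p$-groups, so it is built from suspensions of $H$ by finitely many cofiber sequences. If $X\wedge H=0$, the class of spectra $Y$ with $X\wedge Y=0$ contains $H$ and is closed under suspensions, cofibers and telescopes, so it contains $IB_{S'}$. Thus $\langle IB_{S'}\rangle\le\langle H\rangle$, and $\langle E_{\mathcal U}\rangle\le\langle H\rangle$ by taking joins.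

If $S$ is infinite, then $H\wedge IB_S=B_\emptyset\wedge IB_S=0$ by Theorem~\ref{thm:maps}. So $IB_S$ is $H_*$-acyclic, and therefore $IB_{S'}\wedge IB_S=0$ for every $S'$. Hence $E_{\mathcal U}\wedge E_{\mathcal U}=\bigvee_{S,S'\in\mathcal U}IB_{S'}\wedge IB_S=0$. The $2^{2^{\aleph_0}}$ classes $\langle E_{\mathcal U}\rangle$, $\mathcal U\subseteq\mathcal D$, from the proof of Theorem~\ref{thm:count} are of this kind, and Theorem~\ref{thm:upper} bounds the number from above.
\end{proof}

For part (c) we use the other half of the orthogonal pair \eqref{eq:orth}, the wedges of the $B_T$. A ring spectrum is a retract of its smash square. We have not constructed a ring structure on $B_T$, but a pairing with a one-sided unit is enough, and it exists because $\pi_*R$ is concentrated in even degrees.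

\begin{lemma}\label{lem:retract}
$B_T$ is a retract of $B_T\wedge B_T$.
\end{lemma}

\begin{proof}
Let $x\in G$ and $d=|x|$. We work in the homotopy category of $R$-modules. The map $x\colon\Sigma^dR/x\to R/x$ restricts along $\eta$ to the element $x\cdot1=0$ of $\pi_d(R/x)$. So it factors through $\partial\colon\Sigma^dR/x\to\Sigma^{2d+1}R$, by way of an element of $\pi_{2d+1}(R/x)$. This group is zero, since $\pi_*(R/x)=\pi_*R/(x)$ is even. Hence $x$ is null on $R/x$. In the cofiber sequence
\[
\Sigma^dR/x\xrightarrow{\,x\,}R/x\xrightarrow{\,\eta\wedge1\,}R/x\wedge_RR/x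
\]
the identity of $R/x$ therefore extends to a map $m_x\colon R/x\wedge_RR/x\to R/x$ with $m_x(\eta\wedge1)=1$, and then $m_x(\eta\wedge\eta)=\eta$.

Write $B_T$ as the telescope of finite subproducts $C_n=R/\Phi_n$, where $\Phi_{n+1}=\Phi_n\cup\{y_{n+1}\}$, with maps $i_n=1\wedge\eta\colon C_n\to C_{n+1}$ and $\kappa_n\colon C_n\to B_T$. Let $m_n\colon C_n\wedge_RC_n\to C_n$ be the smash product of the $m_x$, $x\in\Phi_n$, after reordering the factors. Then $m_n(\eta\wedge1)=1$, where $\eta$ now denotes the unit of $C_n$, and
\[
m_{n+1}(i_n\wedge i_n)=m_n\wedge m_{y_{n+1}}(\eta\wedge\eta)=m_n\wedge\eta=i_nm_n .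
\]
So the maps $\kappa_nm_n$ are compatible, and they extend to a map $\bar m$ on $B_T\wedge_RB_T$, which is the telescope of the $C_n\wedge_RC_n$. The composite $\gamma=\bar m(\eta\wedge1)\colon B_T\to B_T$ satisfies $\gamma\kappa_n=\kappa_nm_n(\eta\wedge1)=\kappa_n$. Every element of $\pi_*B_T$ comes from some $C_n$, so $\gamma$ is the identity on homotopy groups and is an equivalence. As a map of spectra, $\gamma$ factors as
\[
B_T=\mathbb S\wedge B_T\to B_T\wedge B_T\to B_T\wedge_RB_T\xrightarrow{\,\bar m\,}B_T ,
\]
and composing the last map with $\gamma^{-1}$ gives the retraction.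
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lattice}(c)]
For $\mathcal U\subseteq\mathcal D$ put $V_{\mathcal U}=\bigvee_{T\in\mathcal U}B_T$. By Lemma~\ref{lem:retract} it is a retract of $\bigvee_{T\in\mathcal U}B_T\wedge B_T$, which is a wedge summand of $V_{\mathcal U}\wedge V_{\mathcal U}$. So $X\wedge V_{\mathcal U}\wedge V_{\mathcal U}=0$ implies $X\wedge V_{\mathcal U}=0$. The converse implication holds for any spectrum, and thus $\langle V_{\mathcal U}\rangle\in DL$. By \eqref{eq:orth} and Lemma~\ref{lem:orthogonal} these $2^{2^{\aleph_0}}$ classes are distinct, and Theorem~\ref{thm:upper} gives $|DL|=2^{2^{\aleph_0}}$.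
\end{proof}

\begin{thebibliography}{9}

\bibitem{depth}
\emph{Depth and simplicity of Ohkawa's argument},
\texttt{http://www.ub.edu/topologia/casacuberta/articles/Nagoya\_CC.pdf}.

\bibitem{ravenel}
Ravenel, \emph{Complex Cobordism}.

\end{thebibliography}
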